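\title{Pathwidth parameterized by feedback vertex set\\ has no polynomial kernel}

\begin{abstract}
We show that, unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$, the problem of deciding whether a graph $G$ has pathwidth at most $k$ admits no polynomial kernel, and no polynomial compression, when parameterized by the size of a given feedback vertex set $S$. This holds even if $G-S$ is a single complete ternary tree, and even for the parameter $|S|+k+h$, where $h$ is the height of that tree. The proof is a cross-composition from 3-SAT. It rests on a selection property of the complete ternary tree of height $h$: as long as a path decomposition uses bags of at most $h$ vertices, it must leave some leaf untouched, and it is free to choose where. For trees of height at most $(d+\varepsilon)\log_2|S|$, where a polynomial kernel exists for trivial reasons, the same construction excludes compression to $O(|S|^d)$ bits.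
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{path decomposition} of a finite graph $G$ is a sequence $(B_1,\dots,B_r)$ of subsets of $V(G)$, called \emph{bags}, such that every vertex lies in some bag, the two ends of every edge lie in a common bag, and for every vertex the indices of the bags that contain it form an interval. The \emph{pathwidth} $\operatorname{pw}(G)$ is the minimum of $\max_i|B_i|-1$ over all path decompositions. It helps to read the index as time and the bag as the content of a memory: each vertex is loaded once, kept for a while and then dropped, adjacent vertices must meet in memory, and $\operatorname{pw}(G)\le k$ says that $k+1$ memory cells suffice. Treewidth is defined in the same way, except that the bags sit on the nodes of a tree and the bags containing a given vertex form a subtree.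

We study \textsc{Pathwidth} parameterized by the size of a feedback vertex set. An instance is a triple $(G,k,S)$ consisting of a graph $G$, an integer $k\ge0$ and a set $S\subseteq V(G)$ such that $G-S$ is a forest. The question is whether $\operatorname{pw}(G)\le k$, and the parameter is $|S|$. A \emph{polynomial kernel} is a polynomial-time algorithm that maps every instance $(G,k,S)$ to an instance $(G',k',S')$ of the same problem that has the same answer and whose size is bounded by a polynomial in $|S|$. A \emph{polynomial compression} is less constrained: it outputs a string of length polynomial in the parameter that belongs to some fixed language if and only if the answer is yes. Every polynomial kernel is a polynomial compression. The problem, posed in \cite{source}, is to determine whether a polynomial kernel exists.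

A kernel would say that the forest $G-S$, however large, can be efficiently replaced by something of size polynomial in $|S|$. The neighboring cases suggest that this is possible. \textsc{Pathwidth} has polynomial kernels when parameterized by the size of a vertex cover, where $G-S$ has no edges, and by the vertex deletion distance to a disjoint union of stars, and these are the two simplest kinds of forest. For \textsc{Treewidth} parameterized by the size of a feedback vertex set, a kernel with $O(|S|^4)$ vertices is known. The known negative result, that \textsc{Pathwidth} parameterized by the vertex deletion distance to a single clique has no polynomial kernel unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$, concerns a dense graph $G-S$. One would guess that the answer is yes.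

The positive cases share a feature that our problem lacks. Forests have treewidth at most $1$ and disjoint unions of stars have pathwidth at most $1$ (list the edges star by star), so in these cases $G-S$ never needs more than two cells per bag. The pathwidth of forests is unbounded. Let $T_h$ be the \emph{complete ternary tree of height $h$}: its vertices are the strings of length at most $h$ over $\{1,2,3\}$, the empty string $\epsilon$ is the root, and $v1,v2,v3$ are the children of $v$. Then $\operatorname{pw}(T_h)=h$ (Section~\ref{sec:tree}), and a decomposition that is short of memory by one cell is forced to make a choice inside the tree. This choice can encode a disjunction of $2^{h-1}$ independent questions, and the answer to the problem is no.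

\begin{theorem}\label{thm:main}
Unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$, \textsc{Pathwidth} parameterized by the size of a given feedback vertex set $S$ has no polynomial kernel and no polynomial compression, even when restricted to inputs in which $G-S$ is a complete ternary tree. More precisely, 3-SAT cross-composes into this problem, in the sense recalled in Section~\ref{sec:tools}, and in the instance built from $t$ formulas the graph $G-S$ is the complete ternary tree of height $\log_2t+1$, where $t$ is first rounded up to a power of two that is at least $2$.
\end{theorem}

The construction keeps $k$ and the height small as well, and it says something about every class that contains the trees $T_h$.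

\begin{corollary}\label{cor:classes}
Let $\mathcal C$ be a graph class that contains all complete ternary trees, for example the forests, the bipartite, outerplanar, planar, chordal or perfect graphs, or the graphs of treewidth at most $\eta$ for any $\eta\ge1$. Unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$, \textsc{Pathwidth} parameterized by the size of a given set $S$ with $G-S\in\mathcal C$ has no polynomial compression. The same holds for the parameter $|S|+k+h$ on inputs in which $G-S$ is a complete ternary tree (so of maximum degree at most $4$) and $h$ is its height.
\end{corollary}

If the height of the ternary tree $G-S$ is at most $C\log_2|S|$ for a fixed $C$, then $G$ has $O(|S|^{C\log_23}+|S|)$ vertices, and the identity map (with $k$ capped at $|V(G)|$) is a polynomial kernel. The degree of any such size bound must nevertheless grow linearly in $C$.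

\begin{theorem}\label{thm:log}
Let $d\ge1$ be an integer and $\varepsilon>0$. Unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$, there is no polynomial-time algorithm that maps the instances $(G,k,S)$ in which $G-S$ is a complete ternary tree of height at most $(d+\varepsilon)\log_2|S|$ to equivalent instances of some fixed language with $O(|S|^d)$ bits.
\end{theorem}

Section~\ref{sec:tree} contains the selection property of ternary trees. Section~\ref{sec:graph} builds one graph from many formulas, Sections~\ref{sec:if} and~\ref{sec:onlyif} show that its pathwidth is small exactly when one of the formulas is satisfiable, and Section~\ref{sec:final} derives the three results above.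

\section{Path decompositions and cross-composition}\label{sec:tools}

We allow empty bags; deleting them preserves the three defining conditions, so the pathwidth of a nonempty graph is unaffected. Reversing a path decomposition or repeating a bag gives a path decomposition. The following facts are used throughout.
\begin{itemize}
\item[(P1)] If $X\subseteq B_i\cap B_j$ and $i\le l\le j$, then $X\subseteq B_l$. This restates the interval condition.
\item[(P2)] The indices of the bags that meet a connected subgraph $H$ form an interval. Indeed, the intervals of adjacent vertices intersect, so adding the vertices of $H$ one at a time, each adjacent to an earlier one, keeps the union an interval.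
\item[(P3)] Every clique lies in some bag. The intervals of its vertices intersect pairwise, so the largest of their left endpoints is at most every right endpoint and lies in all of them.
\item[(P4)] Let $H$ be an induced subgraph and $J$ an interval of indices such that every vertex and every edge of $H$ lies in a bag with index in $J$. Then $(B_i\cap V(H))_{i\in J}$ is a path decomposition of $H$.
\end{itemize}

On the complexity side, $\mathrm{coNP}/\mathrm{poly}$ is the class of languages whose complement is accepted by a nondeterministic polynomial-time machine that receives an advice string of polynomial length depending only on the length of the input. A \emph{parameterized problem} is a set $P$ of pairs $(x,\kappa)$ with $x$ a string and $\kappa\in\mathbb N$; kernels and compressions of $P$ are defined as in Section~\ref{sec:intro}, with $\kappa$ as the parameter. An equivalence relation on strings is a \emph{polynomial equivalence relation} if it is decidable in polynomial time and the strings of length at most $s$ fall into a number of classes that is polynomial in $s$. A language $L$ \emph{cross-composes} into $P$ if there are a polynomial equivalence relation and an algorithm that, given $t$ equivalent strings $x_1,\dots,x_t$,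 runs in time polynomial in $\sum_i|x_i|$ and outputs a pair $(x,\kappa)$ such that $(x,\kappa)\in P$ if and only if some $x_i$ is in $L$, and $\kappa$ is bounded by a polynomial in $\max_i|x_i|+\log t$.

\begin{theorem}[Bodlaender, Jansen and Kratsch \cite{BJK}]\label{thm:cross}
If an NP-hard language cross-composes into a parameterized problem $P$, then $P$ has no polynomial kernel and no polynomial compression unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$.
\end{theorem}

So our task is to store $t$ formulas in one graph. The set $S$ may have size polynomial in the size of one formula and in $\log t$, hence it cannot store the formulas: they must be written into the edges between the forest and $S$, and the forest itself must select one of them.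

Throughout, 3-SAT means satisfiability of formulas in conjunctive normal form in which every clause has three literals on three distinct variables. This version is NP-complete: starting from clauses with at most three literals, delete the clauses that contain a variable and its negation, remove repeated literals, and replace a clause $C$ that is too short by $C\vee z$ and $C\vee\neg z$ for a new variable $z$, repeatedly.

\section{Sweeping a ternary tree with too little memory}\label{sec:tree}

For a vertex $v$ of $T_h$ let $T(v)$ be the subtree formed by $v$ and its descendants; it is a copy of $T_{h-|v|}$, where $|v|$ is the length of the string. A \emph{binary leaf} of $T_h$ is a string in $\{1,2\}^h$.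

\begin{lemma}\label{lem:root}
$T_h$ has a path decomposition in which every bag contains the root and has at most $h+1$ vertices.
\end{lemma}

\begin{proof}
For $h=0$ take one bag. For $h\ge1$ concatenate such decompositions of $T(1),T(2),T(3)$, whose bags have at most $h$ vertices, and add the root to every bag.
\end{proof}

Suppose now that only $h$ cells are available during an initial period, and more become available later. How much of the tree can be visited in the initial period? Take $h=1$, so that $T_1$ is a star with center $\epsilon$ and the early bags have at most one vertex. If the leaves $1$ and $2$ both appear early, there are early bags $\{1\}$ and $\{2\}$, say in this order. The connected graph $T_1-2$ meets the first and misses the second, so by (P2) it lives entirely before the bag $\{2\}$. Then the edge between $\epsilon$ and $1$ is covered by an early bag, which has two vertices, a contradiction. So one of the two binary leaves is untouched. This persists at every height.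

\begin{lemma}[Selection]\label{lem:select}
Let $(B_i)_{i\in I}$ be a path decomposition of $T_h$ and let $K$ be an initial segment of $I$, possibly empty or all of $I$, such that $|B_i|\le h$ for all $i\in K$. Then some binary leaf lies in no bag $B_i$ with $i\in K$.
\end{lemma}

Every vertex lies in some bag, so the conclusion is impossible for $K=I$. Hence every path decomposition of $T_h$ has a bag with at least $h+1$ vertices, and with Lemma~\ref{lem:root} we get $\operatorname{pw}(T_h)=h$.

\begin{proof}
We use induction on $h$. For $h=0$ the bags indexed by $K$ are empty, and the only vertex is a binary leaf. Let $h\ge1$. For $x\in\{1,2,3\}$ call an index $i$ \emph{heavy for $x$} if $B_i$ contains at least $h$ vertices of $T(x)$. If such an $i$ lies in $K$, then $B_i$ is nonempty and contained in $T(x)$. We claim that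
\begin{equation}\label{eq:heavy}
\text{at most one }x\in\{1,2,3\}\text{ has a heavy index in }K.
\end{equation}
Suppose that $i,i'\in K$ are heavy for $x\ne x'$. The bags $B_i\subseteq T(x)$ and $B_{i'}\subseteq T(x')$ are nonempty and disjoint, so $i\neq i'$, and we may name them so that $i<i'$. Let $z$ be the third child of the root. By (P4) the decomposition restricts to $T(z)$, a copy of $T_{h-1}$, and the induction hypothesis, applied with the whole index set as initial segment, gives an index $j\in I$ that is heavy for $z$. We do not yet know that $j\in K$. But the graph $T_h-T(x')$ is connected, meets $B_i$ and misses $B_{i'}$, so by (P2) every bag that meets it has index smaller than $i'$. In particular $j<i'$, hence $j\in K$ and $B_j\subseteq T(z)$. Now $B_i,B_j,B_{i'}$ are three nonempty bags contained in three different subtrees. Let $T(y)$ be the subtree that contains the one with the middle index. The connected graph $T_h-T(y)$ meets the two outer bags and misses the middle one, contradicting (P2). This proves \eqref{eq:heavy}.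

By \eqref{eq:heavy} some $x\in\{1,2\}$ has no heavy index in $K$, that is, $|B_i\cap T(x)|\le h-1$ for all $i\in K$. The induction hypothesis, applied to the restriction to $T(x)$ and the same $K$, gives a vertex $xw$ with $w\in\{1,2\}^{h-1}$ that lies in no bag indexed by $K$. It is a binary leaf of $T_h$.
\end{proof}

The third child is needed from $h=2$ on: the complete binary tree of height $2$ has the decomposition $\{1,11\},\{1,12\},\{\epsilon,1\},\{\epsilon,2\},\{2,21\},\{2,22\}$, which visits all leaves with two cells.

Lemma~\ref{lem:select} says that some binary leaf must wait. To encode a disjunction we also need the converse freedom: the decomposition may choose the place where it waits, and visit all other binary leaves in time.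

\begin{lemma}[Free choice]\label{lem:free}
Let $p\ge1$, $h=p+1$ and $u\in\{1,2\}^p$. Then $T_h$ has a path decomposition of the form
\[
C_1,\dots,C_r,\ A,\ C'_1,\dots,C'_{r'}
\]
with $|C_i|\le h$, $|A|=h-1$ and $|C'_i|\le2h$, in which every binary leaf other than $u1,u2$ lies in some $C_i$, and $u1,u2$ lie in bags $C'_i$.
\end{lemma}

\begin{proof}
For $0\le d\le p$ let $a_d$ be the prefix of $u$ of length $d$, so $a_0=\epsilon$ and $a_p=u$. For $d<p$ let $b_d$ be the child of $a_d$ in $\{a_d1,a_d2\}$ other than $a_{d+1}$. Put $A=\{a_0,\dots,a_{p-1}\}$. The vertices of $T_h$ are the $a_d$, those of the subtrees $T(b_d)$ and $T(a_d3)$ for $d<p$, and $u1,u2,u3$; see Figure~\ref{fig:tree}.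

The bags $C_i$ are produced in rounds $d=0,\dots,p-1$. Round $d$ first lists the sets $\{a_0,\dots,a_{d-1}\}\cup D$, where $D$ runs through the decomposition of $T(b_d)$ from Lemma~\ref{lem:root}, and then the set $\{a_0,\dots,a_d,b_d\}$. Since $T(b_d)$ has height $h-d-1$, the former have size at most $d+(h-d)=h$; the latter has size $d+2\le p+1=h$. The bags $C'_i$ are the sets $\{a_0,\dots,a_p\}\cup D$, where $D$ runs through the decompositions from Lemma~\ref{lem:root} of $T(a_03),\dots,T(a_{p-1}3)$, one after another, and then through $\{u1\},\{u2\},\{u3\}$. These subtrees have height at most $h-1$, so $|C'_i|\le(p+1)+h=2h$.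

For $d<p$ the vertex $a_d$ is in every bag from the last bag of round $d$ on; $a_p$ is in all $C'_i$ and nowhere else; $b_d$ is in all bags of round $d$ and nowhere else; every other vertex occurs only within the decomposition of its own subtree. So the interval condition holds. The edges inside $T(b_d)$ and the edge $a_db_d$ are covered in round $d$. The remaining edges lie inside some $T(a_d3)$, or join $a_d$ to $a_{d+1}$ or $a_d3$, or join $u$ to a child, and are covered by the $C'_i$. Finally, a binary leaf other than $u1,u2$ has the form $vx$ with $v\in\{1,2\}^p$, $v\ne u$, $x\in\{1,2\}$; if $v$ first differs from $u$ in position $d+1$, then $b_d$ is a prefix of $v$ and $vx$ occurs in round $d$.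
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,dot/.style={circle,fill,inner sep=1.3pt}]
\draw[fill=gray!35] (1.5,2)--(0.6,0)--(2.4,0)--cycle;
\draw (4,2)--(3.1,0)--(4.9,0)--cycle;
\draw[fill=gray!35] (-4.5,1)--(-5.1,0)--(-3.9,0)--cycle;
\draw (-0.7,1)--(-1.2,0)--(-0.2,0)--cycle;
\draw[very thick] (0,3)--(-2.5,2)--(-2.5,1);
\draw (1.5,2)--(0,3)--(4,2) (-4.5,1)--(-2.5,2)--(-0.7,1);
\draw (-3.2,0)--(-2.5,1)--(-2.5,0) (-2.5,1)--(-1.8,0);
\foreach \x/\y in {0/3,-2.5/2,1.5/2,4/2,-4.5/1,-2.5/1,-0.7/1,-3.2/0,-2.5/0,-1.8/0} \node[dot] at (\x,\y) {};
\node[above] at (0,3) {$a_0=\epsilon$};
\node[above left] at (-2.5,2) {$a_1=1$};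
\node[left] at (-2.55,1.05) {$u$};
\node[right] at (1.55,2) {$b_0=2$};
\node[above left] at (-4.5,1) {$b_1=11$};
\node[right] at (4,2) {$3$};
\node[right] at (-0.7,1) {$13$};
\node[below] at (-3.2,0) {$u1$};
\node[below] at (-2.5,0) {$u2$};
\node[below] at (-1.8,0) {$u3$};
\end{tikzpicture}
\caption{The tree $T_3$ and the choice $u=12$. With three cells one can sweep the shaded subtree $T(2)$, then load $\epsilon$ and sweep the shaded subtree $T(11)$, then load $1$, and end up holding only $\epsilon$ and $1$. The shaded subtrees contain all binary leaves except $u1$ and $u2$. The rest of the tree waits until more cells are available.}\label{fig:tree}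
\end{figure}

For $h=2$ and $u=1$ the proof gives
\[
\underbrace{\{2,21\},\{2,22\},\{2,23\},\{\epsilon,2\}}_{C_i},\ \underbrace{\{\epsilon\}}_{A},\ \underbrace{\{\epsilon,1,3,31\},\dots,\{\epsilon,1,3,33\},\{\epsilon,1,11\},\dots,\{\epsilon,1,13\}}_{C'_i}.
\]

Two features of the construction in the next section can be read off from these lemmas. First, only binary leaves will carry formulas. A subtree $T(x)$ whose vertices and edges are all covered by bags in $K$ has a heavy index in $K$, because $\operatorname{pw}(T_{h-1})=h-1$; by \eqref{eq:heavy} this happens for at most one child of the root, so while one child is swept and one is chosen, the third has to wait. Second, the formula with index $u\in\{1,2\}^p$ will be attached to both leaves $u1,u2$ of a tree of height $p+1$. In a tree of height $p$ with $p$ cells the bag $\{a_0,\dots,a_{p-1},b_{p-1}\}$ would be too large. With the extra level it fits, and the waiting bag $A$ leaves one of the $h$ cells free, which we shall use.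

For tree decompositions nothing of this kind happens: a tree is covered by bags of two vertices arranged along the tree itself.

\section{One graph for many formulas}\label{sec:graph}

\begin{proposition}\label{prop:main}
Let $n\ge3$ and $p\ge1$, and let $\varphi_u$, $u\in\{1,2\}^p$, be 3-SAT formulas over the variables $x_1,\dots,x_n$. In time polynomial in $n$, $2^p$ and the lengths of the formulas one can construct an instance $(G,k,S)$ such that
\begin{itemize}
\item[(a)] $G-S=T_{p+1}$;
\item[(b)] $n^5\le|S|=O(n^5p)$ and $k=O(n^4p)$;
\item[(c)] $\operatorname{pw}(G)\le k$ if and only if some $\varphi_u$ is satisfiable.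
\end{itemize}
\end{proposition}

\subsection*{Patterns}
We view an assignment as the set $X$ of its true literals; it contains exactly one of $x_j,\neg x_j$ for each $j$. A \emph{triple} is a set $\tau$ of three variables, and a \emph{pattern on $\tau$} is a set $\sigma$ consisting of one literal of each variable of $\tau$; there are eight of them. Let $X|_\tau$ be the pattern on $\tau$ contained in $X$. The pattern $\sigma$ is \emph{forbidden in $\varphi$} if $\{\neg\ell:\ell\in\sigma\}$ is a clause of $\varphi$. A clause on the triple $\tau$ is false under $X$ exactly when the negations of its three literals form $X|_\tau$. Since every clause has three distinct variables,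
\begin{equation}\label{eq:star}
X\text{ satisfies }\varphi\iff\text{for no triple }\tau\text{ is }X|_\tau\text{ forbidden in }\varphi.
\end{equation}
The patterns do not depend on the formulas, so $S$ can afford vertices for all of them, and $\varphi_u$ is recorded by joining the leaves $u1,u2$ to the vertices of the patterns forbidden in $\varphi_u$.

\subsection*{The plan}
Put $h=p+1$, and write $c=k+1$ for the number of cells. Two large cliques will mark two moments $\alpha<\omega$ in any decomposition with bags of size at most $c$. At time $\alpha$ all pattern vertices are in memory. We want to enforce two things.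
\begin{itemize}
\item[(i)] There is an assignment $X$ such that only vertices of patterns $X|_\tau$ are dropped by time $\omega$, and for each triple $\tau$ at least one such vertex is dropped.
\item[(ii)] Up to time $\omega$, at most $h$ cells are available for the tree $T_h$.
\end{itemize}
By (ii) and Lemma~\ref{lem:select}, a leaf $u1$ or $u2$ appears only after $\omega$, so its neighbors, the patterns forbidden in $\varphi_u$, have not been dropped by time $\omega$. By (i) no $X|_\tau$ is among them, and $X$ satisfies $\varphi_u$ by \eqref{eq:star}.

The two demands interfere: each dropped pattern vertex frees a cell, and a single extra cell is enough to sweep the whole tree by Lemma~\ref{lem:root}. We therefore pair the pattern vertices with \emph{replacement} vertices that must be loaded before the drop and kept until $\omega$. The same vertices create the pressure to drop, since all of them are in memory at time $\omega$. The $h$ cells meant for the tree might be used at that moment to avoid $h$ drops, so we take $h+1$ copies of everything that belongs to a triple.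

\subsection*{Vertices of $S$}
A \emph{block} is a pair $\beta=(\tau,s)$ of a triple $\tau$ and an index $s\in\{1,\dots,h+1\}$. There are $m=(h+1)\binom n3$ blocks. The set $S$ is the disjoint union of the following sets.
\begin{itemize}
\item $Q$: for each block $\beta=(\tau,s)$, eight \emph{pattern vertices} $q_{\beta,\sigma}$, one for each pattern $\sigma$ on $\tau$. So $|Q|=8m$. For a literal $\ell$ let $Q_\ell=\{q_{\beta,\sigma}:\ell\in\sigma\}$.
\item $R$: for each block $\beta$, one \emph{replacement vertex} $r_\beta$. So $|R|=m$.
\item $F$: for each of the $2n$ literals $\ell$, a set $F_\ell$ of $\mu=|Q|+1$ vertices. So $|F|=2n\mu$.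
\item $Y$ and $Z$, with $|Y|=|Z|=h+1$.
\item For each $j$ and each literal $\ell\in\{x_j,\neg x_j\}$, a set $W_\ell$ of size $c-j\mu-|Q|$,
\end{itemize}
where
\begin{equation}\label{eq:c}
c=k+1=|F|+|Q|+|Z|+h .
\end{equation}
Thus $|W_\ell|=(2n-j)\mu+|Z|+h$ for a literal of $x_j$, and $|W_\ell|\ge n\mu+|Z|+h$ in all cases.

\subsection*{Edges}
The graph $G$ has vertex set $S\cup V(T_h)$. Its edges are those of $T_h$ and the following.
\begin{itemize}
\item[(E1)] $F\cup Q\cup Y$ is a clique.
\item[(E2)] $F\cup R\cup Z$ is a clique.
\item[(E3)] $r_\beta$ is adjacent to the eight vertices $q_{\beta,\sigma}$ of its block.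
\item[(E4)] $W_\ell\cup F_\ell\cup Q_\ell$ is a clique for every literal $\ell$.
\item[(E5)] Every vertex of $T_h$ is adjacent to all of $Z$.
\item[(E6)] For $u\in\{1,2\}^p$, the leaves $u1$ and $u2$ are adjacent to all of
$N_u=\{q_{\beta,\sigma}:\sigma\text{ is forbidden in }\varphi_u\}$.
\end{itemize}
The cliques (E1) and (E2) mark $\alpha$ and $\omega$. By (E5) the tree can be studied during the period in which $Z$ is in memory, and $Y$ is just large enough to keep $Z$ out of the bag at $\alpha$, so that this period starts after $\alpha$. The cliques (E4) choose the assignment. Each $W_\ell$ is too large to be in memory together with $F$, so it is handled before $\alpha$ or after $\omega$, and $X$ will be the set of literals handled before $\alpha$. A literal handled after $\omega$ keeps all of $Q_\ell$ alive until then. The sizes are staggered in order to split each variable: next to $W_\ell$, for a literal of $x_j$, there are $j\mu+|Q|<(j+1)\mu$ cells, room for $j$ of the sets $F_{\ell'}$ and not more. For $j=1$ this already prevents $x_1$ and $\neg x_1$ from being handled on the same side, since the one closer to the middle would have to hold both $F_{x_1}$ and $F_{\neg x_1}$.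

\begin{example}\label{ex:small}
Let $n=3$ and $p=1$: two formulas on one triple. Then $h=2$, $m=3$, $|Q|=24$, $\mu=25$, $|F|=150$, $|Y|=|Z|=3$ and $c=150+24+3+2=179$. The patterns are the eight assignments, and $\varphi_u$ is unsatisfiable exactly when it has all eight clauses, that is, when $N_u=Q$. A bag containing the clique $F\cup R\cup Z$ has $179-156=23$ further cells, one too few for $Q$. If both formulas are unsatisfiable, the leaf of $T_2$ that appears after $\omega$ is adjacent to all $24$ pattern vertices, which are then in memory at $\alpha$ and after $\omega$, hence at $\omega$: a contradiction. If $\varphi_1$ is satisfied by $X$, sweep $T(2)$ with two cells while all of $Q$ is present, keep $\epsilon$, and use the free cell to exchange $q_{\beta,X}$ for $r_\beta$ in the three blocks, one at a time. The leaves $11,12$ come later and are not adjacent to the dropped vertices. With one triple any dropped pattern is an assignment; the sets $W_\ell$ and $F_\ell$ are what makes the dropped patterns of different triples agree when $n>3$.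
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:main}(a), (b) and the running time]
Part (a) holds by construction. We have $m=(p+2)\binom n3=O(n^3p)$, hence $\mu=8m+1=O(n^3p)$ and $c=2n\mu+8m+2h+1=O(n^4p)$. Each of the $2n$ sets $W_\ell$ and each of $F,Q,R,Y,Z$ has at most $c$ vertices, so $|S|=O(nc)=O(n^5p)$. For the lower bound, $\mu>8(p+2)\binom n3\ge24\binom n3=4n(n-1)(n-2)\ge\frac89n^3$, because $n-1\ge\frac23n$ and $n-2\ge\frac13n$ for $n\ge3$. Hence $|S|\ge\sum_\ell|W_\ell|\ge2n\cdot n\mu\ge\frac{16}9n^5\ge n^5$. The tree has at most $3^{p+2}=9\,(2^p)^{\log_23}$ vertices, and each adjacency is decided by inspecting at most one formula.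
\end{proof}

Part (c) is proved in the next two sections. They use the inequality $n\mu>|Q|\ge h$, which holds because $\mu=|Q|+1$ and $|Q|=8m\ge8(h+1)$.

\section{A satisfying assignment gives a narrow decomposition}\label{sec:if}

Let $X=\{\ell_1,\dots,\ell_n\}$ satisfy $\varphi_u$, where $\ell_j$ is a literal of $x_j$. Enumerate the blocks as $\beta_1,\dots,\beta_m$. For $\beta_g=(\tau,s)$ write $r_g=r_{\beta_g}$ and $q_g=q_{\beta_g,X|_\tau}$; these $q_g$ are the vertices to be dropped. Put
\[
Q'=Q\setminus\{q_1,\dots,q_m\},\qquad F'=F_{\neg\ell_1}\cup\dots\cup F_{\neg\ell_n}.
\]
Two inclusions make the drops harmless: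
\begin{equation}\label{eq:incl}
Q_{\neg\ell_j}\subseteq Q'\quad(1\le j\le n),\qquad N_u\subseteq Q'.
\end{equation}
The first holds because the pattern of $q_g$ is contained in $X$ and $\neg\ell_j\notin X$. The second holds because, by \eqref{eq:star}, no pattern $X|_\tau$ is forbidden in $\varphi_u$; this is the only place where satisfaction is used.

Let $C_1,\dots,C_r,A,C'_1,\dots,C'_{r'}$ be the decomposition of $T_h$ given by Lemma~\ref{lem:free} for $u$. We concatenate six phases.
\begin{enumerate}
\item \emph{True literals.} For $j=1,\dots,n$, the bag $W_{\ell_j}\cup F_{\ell_1}\cup\dots\cup F_{\ell_j}\cup Q$, of size $(c-j\mu-|Q|)+j\mu+|Q|=c$.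
\item \emph{The first clique.} The bag $F\cup Q\cup Y$, of size $|F|+|Q|+h+1=c-h$.
\item \emph{The other formulas.} For $i=1,\dots,r$, the bag $F\cup Q\cup Z\cup C_i$, of size at most $|F|+|Q|+|Z|+h=c$.
\item \emph{Exchange.} For $g=1,\dots,m$, the bag $F\cup Z\cup A\cup(Q\setminus\{q_1,\dots,q_{g-1}\})\cup\{r_1,\dots,r_g\}$, of size $|F|+|Z|+(h-1)+|Q|-(g-1)+g=c$.
\item \emph{The rest of the tree.} For $i=1,\dots,r'$, the bag $F'\cup Q'\cup Z\cup C'_i$, of size at most $n\mu+|Q|+|Z|+2h\le c$, since $h\le n\mu$.
\item \emph{False literals.} For $j=n,n-1,\dots,1$, the bag $W_{\neg\ell_j}\cup F_{\neg\ell_1}\cup\dots\cup F_{\neg\ell_j}\cup Q'$, of size at most $(c-j\mu-|Q|)+j\mu+|Q|=c$.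
\end{enumerate}

\emph{Intervals.} Write $(1,j)$, $(4,g)$, $(6,j)$ for the bags of phases 1, 4, 6 with the given value of the running index. Each set in the table below is contained in every bag from its first to its last and is disjoint from all other bags; for $F_{\neg\ell_j}$ recall that $j$ decreases in phase 6.
\begin{center}
\begin{tabular}{lll}
\hline
set & first bag & last bag\\
\hline
$Q'$ & $(1,1)$ & $(6,1)$\\
$\{q_g\}$ & $(1,1)$ & $(4,g)$\\
$W_{\ell_j}$ & $(1,j)$ & $(1,j)$\\
$F_{\ell_j}$ & $(1,j)$ & $(4,m)$\\
$Y$ & phase 2 & phase 2\\
$F_{\neg\ell_j}$ & phase 2 & $(6,j)$\\
$Z$ & start of phase 3 & end of phase 5\\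
$\{r_g\}$ & $(4,g)$ & $(4,m)$\\
$W_{\neg\ell_j}$ & $(6,j)$ & $(6,j)$\\
\hline
\end{tabular}
\end{center}
Tree vertices occur only in phases 3--5, where their traces form the decomposition of Lemma~\ref{lem:free} with $A$ repeated $m$ times. So every vertex of $G$ occurs, its bags are consecutive, and the edges of $T_h$ are covered.

\emph{Remaining edges.} The clique (E1) is the bag of phase 2, and (E2) lies in $(4,m)$. For (E3), the bag $(4,g)$ contains $r_g$ and all eight pattern vertices of $\beta_g$, because $q_1,\dots,q_{g-1}$ belong to other blocks. For (E4), the clique of $\ell_j$ lies in $(1,j)$, and that of $\neg\ell_j$ lies in $(6,j)$ by \eqref{eq:incl}. For (E5), all bags of phases 3--5 contain $Z$. For (E6), a binary leaf $v1$ or $v2$ with $v\ne u$ lies in some $C_i$ and meets $N_v\subseteq Q$ in phase 3, while $u1,u2$ lie in bags $C'_i$ and meet $N_u\subseteq Q'$ in phase 5, by \eqref{eq:incl}.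

All bags have at most $c=k+1$ vertices, so $\operatorname{pw}(G)\le k$.

\begin{remark}\label{rem:Y}
Without $Y$ the graph would have pathwidth at most $k$ for all formulas. Take any $X$, and replace phases 2 and 3 by the bags $(F\setminus F')\cup Q\cup Z\cup D$, with $D$ running through the decomposition of $T_h$ from Lemma~\ref{lem:root}; their size is at most $n\mu+|Q|+|Z|+h+1\le c$. Continue with phase 4 without $A$, and then with phase 6.
\end{remark}

\section{A narrow decomposition gives a satisfying assignment}\label{sec:onlyif}

Let $(B_i)$ be a path decomposition of $G$ with $|B_i|\le c$ for all $i$. By (P3) there are indices $\alpha,\omega$ with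
\[
B_\alpha\supseteq F\cup Q\cup Y,\qquad B_\omega\supseteq F\cup R\cup Z .
\]
Since $|F\cup Q\cup Y\cup Z|=|F|+|Q|+|Z|+h+1=c+1$, we have $Z\not\subseteq B_\alpha$. In particular $\alpha\ne\omega$, and after reversing the decomposition if necessary, $\alpha<\omega$. By (P1),
\begin{equation}\label{eq:F}
F\subseteq B_i\qquad\text{for }\alpha\le i\le\omega .
\end{equation}

\subsection*{The assignment}
For each literal $\ell$ fix, by (P3) and (E4), an index $w_\ell$ with $B_{w_\ell}\supseteq W_\ell\cup F_\ell\cup Q_\ell$. Call $\ell$ \emph{early} if $w_\ell<\alpha$ and \emph{late} if $w_\ell>\omega$.

\begin{lemma}\label{lem:assign}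
Every literal is early or late, and for every variable exactly one of its two literals is early.
\end{lemma}

\begin{proof}
If $\alpha\le w_\ell\le\omega$, then \eqref{eq:F} gives $|B_{w_\ell}|\ge|F|+|W_\ell|\ge|F|+n\mu+|Z|+h>c$, since $n\mu>|Q|$. So every literal is early or late.

Fix $j$ and suppose that at least $j+1$ of the $2j$ literals of $x_1,\dots,x_j$ are early. Among these early literals choose $\ell^*$ with $w_{\ell^*}$ largest; it is a literal of some $x_{j^*}$ with $j^*\le j$. For each of them, $F_\ell\subseteq B_{w_\ell}\cap B_\alpha$ and $w_\ell\le w_{\ell^*}<\alpha$, so $F_\ell\subseteq B_{w_{\ell^*}}$ by (P1). Therefore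
\[
|B_{w_{\ell^*}}|\ge(c-j^*\mu-|Q|)+(j+1)\mu\ge c+\mu-|Q|=c+1,
\]
a contradiction. If at least $j+1$ of these literals are late, choose the late one $\ell^*$ with $w_{\ell^*}$ smallest; then $F_\ell\subseteq B_\omega\cap B_{w_\ell}$ and $\omega<w_{\ell^*}\le w_\ell$ give the same inclusion and the same contradiction. So at most $j$ of the $2j$ literals are early and at most $j$ are late, hence exactly $j$ are early. This holds for $j=1,\dots,n$ and trivially for $j=0$; comparing $j$ with $j-1$ shows that exactly one literal of $x_j$ is early.
\end{proof}

Let $X$ be the assignment formed by the early literals.

\subsection*{Dropped patterns are paid for}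
For $\alpha\le i\le\omega$ we say that $q\in Q$ is \emph{dropped at $i$} if $q\notin B_i$.

\begin{lemma}\label{lem:drop}
Let $\alpha\le i\le\omega$ and let $q_{\beta,\sigma}$ with $\beta=(\tau,s)$ be dropped at $i$. Then $\sigma=X|_\tau$ and $r_\beta\in B_i$. Consequently at most one pattern vertex of each block is dropped at $i$, and $|B_i\cap(F\cup Q\cup R)|\ge|F|+|Q|$.
\end{lemma}

\begin{proof}
Write $q=q_{\beta,\sigma}$. As $q\in B_\alpha$ and $q\notin B_i$, all bags that contain $q$ have index smaller than $i$. If some $\ell\in\sigma$ were late, then $q\in Q_\ell\subseteq B_{w_\ell}$ with $w_\ell>\omega\ge i$, which is impossible. So all literals of $\sigma$ are early, $\sigma\subseteq X$, and $\sigma=X|_\tau$. By (E3), $r_\beta$ shares a bag with $q$, of index smaller than $i$, and $r_\beta\in B_\omega$ with $\omega\ge i$; so $r_\beta\in B_i$ by (P1). Thus each block $\beta$ contributes at least eight vertices to $B_i\cap(Q\cup R)$: all eight pattern vertices, or seven of them and $r_\beta$. Together with \eqref{eq:F} this gives the bound.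
\end{proof}

\subsection*{The tree selects a formula}

\begin{lemma}\label{lem:u}
There is $u\in\{1,2\}^p$ with $N_u\subseteq B_\omega$.
\end{lemma}

\begin{proof}
The tree may have vertices in bags outside the range from $\alpha$ to $\omega$, where Lemma~\ref{lem:drop} says nothing, so we restrict to the period in which $Z$ is present. Let $J=\{i:Z\subseteq B_i\}$. It is an intersection of intervals, hence an interval; it contains $\omega$ and not $\alpha$, and $\alpha<\omega$, so all its elements exceed $\alpha$. By (E2) and (E5), every vertex and every edge of $T_h$ forms a clique together with $Z$, and so lies in a bag with index in $J$ by (P3). By (P4), $(B_i\cap V(T_h))_{i\in J}$ is a path decomposition of $T_h$.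

Let $K=\{i\in J:i\le\omega\}$, an initial segment of $J$ that contains $\omega$. For $i\in K$ we have $\alpha<i\le\omega$ and $Z\subseteq B_i$, so Lemma~\ref{lem:drop} and \eqref{eq:c} give $|B_i\cap S|\ge|F|+|Q|+|Z|=c-h$, and therefore $|B_i\cap V(T_h)|\le h$. By Lemma~\ref{lem:select} some binary leaf $y$ lies in no bag with index in $K$; write $y\in\{u1,u2\}$ with $u\in\{1,2\}^p$. The leaf $y$ lies in a bag with index in $J\setminus K$, which exceeds $\omega$, and $y\notin B_\omega$; so all bags of the decomposition of $G$ that contain $y$ have index larger than $\omega$. For $q\in N_u$ the edge $qy$ from (E6) lies in such a bag $B_i$. As $q\in B_\alpha$ and $\alpha<\omega<i$, we get $q\in B_\omega$ by (P1).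
\end{proof}

\subsection*{Every triple drops its pattern}
Let $f$ be the number of pattern vertices dropped at $\omega$. The bag $B_\omega$ contains $F\cup R\cup Z$ and $|Q|-f$ vertices of $Q$, so
\[
|F|+m+|Z|+|Q|-f\le c=|F|+|Q|+|Z|+h,
\]
that is, $f\ge m-h$. By Lemma~\ref{lem:drop} the dropped vertices belong to $f$ different blocks, so at most $h$ of the $m$ blocks have no dropped vertex. Let $\tau$ be a triple. It has $h+1$ blocks, so in some block $\beta=(\tau,s)$ a vertex is dropped at $\omega$, and by Lemma~\ref{lem:drop} it is $q_{\beta,X|_\tau}$. This vertex is not in $B_\omega$, hence not in $N_u$ for the $u$ of Lemma~\ref{lem:u}, which means that $X|_\tau$ is not forbidden in $\varphi_u$. As $\tau$ was arbitrary, $X$ satisfies $\varphi_u$ by \eqref{eq:star}. This completes the proof of Proposition~\ref{prop:main}.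

\section{The lower bounds}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:classes}]
Encode a 3-SAT formula together with its number $n\ge3$ of variables, written in unary. Call two well-formed strings equivalent if they have the same $n$, and put all malformed strings into one class. Equivalence is decidable in polynomial time, and strings of length at most $s$ fall into at most $s+1$ classes, since $n\le s$.

Given $t$ equivalent strings, let $2^p$ be the smallest power of two with $p\ge1$ and $2^p\ge t$, so $2^p\le2t$. If the strings are malformed, output $(T_{p+1},0,\emptyset)$, a no-instance because the tree has an edge. Otherwise repeat formulas until there are $2^p$ of them, index them by $\{1,2\}^p$, and output the instance of Proposition~\ref{prop:main}. The running time is polynomial in the total input length, the output is a yes-instance if and only if some input formula is satisfiable, $G-S=T_{p+1}$, and each of $|S|=O(n^5p)$, $k=O(n^4p)$ and $h=p+1$ is polynomial in $n+\log t$. This is the cross-composition claimed in Theorem~\ref{thm:main}.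

Call $(G,k,S)$ \emph{admissible} if $G-S$ is a complete ternary tree, and let $P$ be the set of pairs $((G,k,S),|S|+k+h)$ with $(G,k,S)$ admissible, $h$ the height of $G-S$, and $\operatorname{pw}(G)\le k$. The algorithm above is also a cross-composition into $P$, so by Theorem~\ref{thm:cross} $P$ has no polynomial compression unless $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$. Now suppose that some polynomial-time algorithm compresses all admissible inputs correctly to length polynomial in $|S|+k+h$. Whether a pair has the form $((G,k,S),|S|+k+h)$ with $(G,k,S)$ admissible can be tested in polynomial time; for pairs that fail the test, output the compression of the fixed no-instance $(T_1,0,\emptyset)$. This yields a polynomial compression of $P$. Finally, a polynomial compression or kernel with parameter $|S|$ for the inputs with $G-S\in\mathcal C$, for forests $G-S$, or for admissible inputs only, is in particular an algorithm of this kind, because $\mathcal C$ and the forests contain all complete ternary trees and $|S|\le|S|+k+h$.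
\end{proof}

For Theorem~\ref{thm:log} we need a tool that is sensitive to the degree of the polynomial. An \emph{oracle communication protocol} for a decision problem involves two players. The first is given the input, runs in time polynomial in its length and has to announce the answer; the second is computationally unbounded and sees nothing of the input. The \emph{cost} is the number of bits sent from the first player to the second.

\begin{lemma}[Complementary Witness Lemma, Dell and van Melkebeek \cite{DvM}]\label{lem:cwl}
Let $L$ be a language and let $t:\mathbb N\to\mathbb N\setminus\{0\}$ be polynomially bounded. If deciding whether at least one of $t(s)$ inputs of length at most $s$ belongs to $L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $L\in\mathrm{coNP}/\mathrm{poly}$.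
\end{lemma}

The idea is to compose so many formulas that $|S|^d$ is at most of the order of their number $t=2^p$. Since $|S|$ is about $n^5$, this requires $p$ slightly larger than $5d\log_2n$, and then the height $p+1$ is slightly larger than $d\log_2|S|$.

\begin{proof}[Proof of Theorem~\ref{thm:log}]
Suppose that such an algorithm exists, with target language $L'$. Decreasing $\varepsilon$ only shrinks the set of inputs, so we may assume that $\varepsilon$ is rational. Let $L$ be the set of satisfiable 3-SAT formulas on $n\ge3$ variables, encoded as bit vectors of length $8\binom n3$ with one bit for each possible clause. This encoding is computable in polynomial time and has length at least $n$, so $L$ is NP-complete.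

Put $\gamma=5(d+\varepsilon/2)$ and $p(n)=\lceil\gamma\log_2n\rceil$; if $\gamma=a/b$ with positive integers $a,b$, then $p(n)$ is the least $p$ with $2^{pb}\ge n^a$, so it is easy to compute. For $s\ge8$ let $n(s)$ be the largest integer with $8\binom{n(s)}3\le s$, and let $t(s)=2^{p(n(s))}\le2s^\gamma$. For $s<8$ let $t(s)=1$; no such string is well formed, and the first player answers no.

Let $s\ge 8$. The first player receives $t=t(s)=2^p$ strings of length at most $s$ and lets $n$ be the largest integer with $p(n)=p$. Then $n\ge n(s)$ and $n^\gamma\le t$. The player discards the malformed strings and answers no if none remain. The remaining formulas have at most $n(s)\le n$ variables; the player regards them as formulas over $x_1,\dots,x_n$. Let $n_0$ be a constant with $5\log_2n_0\ge4/\varepsilon$. If $n<n_0$, the player tries all $2^n$ assignments and answers without communication. Otherwise the player repeats formulas until there are exactly $t$ and builds the instance $(G,k,S)$ of Proposition~\ref{prop:main}. Since $n^5\le|S|$, we have $5\log_2n\le\log_2|S|$, so the height of $G-S$ is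
\[
p+1\le\gamma\log_2n+2\le(d+\tfrac\varepsilon2)\log_2|S|+2\le(d+\varepsilon)\log_2|S|,
\]
where the last step uses $\log_2|S|\ge5\log_2n_0\ge4/\varepsilon$. The assumed algorithm therefore applies and returns an equivalent string of $O(|S|^d)$ bits. From $|S|=O(n^5p)$ and $p=O(\log n)$ we get
\[
|S|^d=O\bigl(n^{5d}(\log n)^d\bigr)=O\bigl(n^{5d+5\varepsilon/2}\bigr)=O(n^\gamma)=O(t).
\]
The first player sends this string, the second replies whether it belongs to $L'$, and the first announces the reply. The protocol is correct by Proposition~\ref{prop:main}(c) and has cost $O(t(s))$. Lemma~\ref{lem:cwl} gives $L\in\mathrm{coNP}/\mathrm{poly}$, and since $L$ is NP-complete, $\mathrm{NP}\subseteq\mathrm{coNP}/\mathrm{poly}$.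
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJK}
Bodlaender, Jansen and Kratsch,
\emph{Kernelization lower bounds by cross-composition},
SIAM J. Discrete Math. 28 (2014).

\bibitem{DvM}
Dell and van Melkebeek,
J. ACM 61(4), 2014.

\bibitem{source}
\emph{Kernel Bounds for Structural Parameterizations of Pathwidth},
\texttt{https://pure.tue.nl/ws/portalfiles/portal/48172888/1207.4900v1}.

\end{thebibliography}
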